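# Column multiplicities on the cube and the length of PIR codes

## A weighted cube and its variation in each direction

Put a nonnegative integer $F(x)$ on every vertex $x$ of the cube $\mathbb F_2^k$, where $k\ge 2$. For each direction $i\in\{1,\dots,k\}$ the cube splits into $2^{k-1}$ unordered pairs $\{x,x+e_i\}$, the *edges of direction $i$*. The object on which everything below turns is the total jump of $F$ across these edges:
$$V_i=\sum_{\{x,x+e_i\}}\bigl|F(x)-F(x+e_i)\bigr| ,\qquad i=1,\dots,k. \tag{1}$$
So $V_i=0$ means that $F$ is invariant under translation by $e_i$, and a small $V_i$ means that it is nearly so.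

Two examples. If $F$ is constant, all $V_i$ vanish. If $F$ is the indicator of the half-cube $\{x:x_1=1\}$, then $V_i=0$ for $i\ge2$, while every edge of direction $1$ has a jump of $1$, so $V_1=2^{k-1}$. If all $V_i$ vanish, then $F$ is constant, because the $e_i$ generate $\mathbb F_2^k$. If the total mass $\sum_xF(x)$ is, say, $2^{k-1}$, a constant integer-valued $F$ is impossible, and some variation is forced. How much is an isoperimetric question on the cube.

Here is what this is for. The columns of a generator matrix of a binary code of dimension $k$ form a multiset in $\mathbb F_2^k$, and $F$ will be its multiplicity function. We will ask that each unit vector $e_i$ be a sum of columns in many disjoint ways. A cheap way to write $e_i$ is as a sum of two columns $x$ and $x+e_i$, that is, as an edge of direction $i$ with columns at both ends. If the code is very short, almost all representations must be of this kind, so $F$ must be almost invariant in *every* direction. Isoperimetry says that it cannot be, so the code cannot be that short.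

## Recovery sets, PIR codes and the Griesmer sum

**Definition (recovery set).** Let $G$ be a $k\times N$ generator matrix over $\mathbb F_2$ with columns $g_1,\dots,g_N\in\mathbb F_2^k$; columns may repeat. A *recovery set* for $e_i$ is a set of positions $R\subseteq\{1,\dots,N\}$ with $\sum_{j\in R}g_j=e_i$. Equal columns at different positions count as different code word symbols.

The name comes from the fact that the $i$-th data symbol can be computed from the code word symbols with index in $R$.

**Definition (UDD PIR code).** For positive integers $t_1,\dots,t_k$, the code is a $(t_1,\dots,t_k)$-*UDD PIR code* (unequal data demand PIR code) if for every $i$ there are $t_i$ recovery sets for $e_i$ that are pairwise disjoint as sets of positions. If $t_1=\dots=t_k=t$ it is a *$t$-PIR code*. The smallest length of a $(t_1,\dots,t_k)$-UDD PIR code of dimension $k$ is $P(k,(t_1,\dots,t_k))$.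

The disjointness is required for each $i$ separately; recovery sets for $e_1$ may overlap those for $e_2$. A matrix with a recovery set for every $e_i$ automatically has rank $k$, since all $e_i$ lie in its column span.

**Example (all nonzero vectors).** Let the columns be all $2^k-1$ nonzero vectors, once each. For every $i$ we have the recovery set $\{e_i\}$ and the $2^{k-1}-1$ pairs $\{x,x+e_i\}$ with $x\notin\{0,e_i\}$. These are $2^{k-1}$ disjoint sets, so this is a $2^{k-1}$-PIR code.

**Definition (Griesmer sum).** For $t_1\ge\dots\ge t_k$ put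
$$Gr(t_1,\dots,t_k)=\sum_{i=1}^k\left\lceil\frac{t_i}{2^{i-1}}\right\rceil .$$

It is known that $P(k,(t_1,\dots,t_k))\ge Gr(t_1,\dots,t_k)$; this is the Griesmer bound. We ask how far from the truth it is for the vector $T=(2^{k-2},\dots,2^{k-2})$ with $k$ entries. Here
$$Gr(T)=\bigl(2^{k-2}+2^{k-3}+\dots+2+1\bigr)+\lceil 1/2\rceil=2^{k-1}.$$
Conjecture 6.9 of the document "University Of Tartu Faculty Of Science And Technology Institute Of Mathematics And Statistics" asks us to prove or disprove that $P(k,T)-Gr(T)\to\infty$ as $k\to\infty$. It is true, with a lot of room.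

For constant demand vectors write $P(k,t)=P(k,(t,\dots,t))$ and $Gr(t)=\sum_{i=0}^{k-1}\lceil t/2^i\rceil$, and divide with remainder:
$$t=a2^{k-1}+r,\qquad a\ge0,\quad 0\le r<2^{k-1}.$$
For $t=2^{k-2}$ we have $a=0$, $r=2^{k-2}$ and $2t-a=2^{k-1}=Gr(T)$.

**Theorem 1.** *For all $k\ge2$ and $t\ge1$, with $\mu=\min(r,2^{k-1}-r)$,*
$$P(k,t)\ \ge\ 2t-a+\frac{\mu}{7k}-\frac47 .$$
*In particular, for $T=(2^{k-2},\dots,2^{k-2})$,*
$$P(k,T)-Gr(T)\ \ge\ \frac{2^k}{28k}-\frac47\ \longrightarrow\ \infty .$$

**Theorem 2.** *For $T=(2^{k-2},\dots,2^{k-2})$,*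
$$\frac3{896}\cdot2^k\frac{\log_3k}{k}-1\ \le\ P(k,T)-Gr(T)\quad(k\ge2),\qquad P(k,T)-Gr(T)\ \le\ 4\cdot2^k\,\frac{\log_2k}k\quad(k\ge8).$$
*So $P(k,T)-Gr(T)=\Theta\bigl(2^k\frac{\log k}{k}\bigr)$.*

**Theorem 3.** *Let $0<\eta\le\frac12$ and $\eta\le\theta:=r/2^{k-1}\le1-\eta$, with $a\ge0$ arbitrary. Then*
$$\frac{3\eta}{448}\,2^k\frac{\log_3k}{k}-1\ \le\ P(k,t)-(2t-a)\quad(k\ge2),\qquad P(k,t)-(2t-a)\ \le\ 4B\,2^k\frac{\log_2k}k\quad(k\ge k_0(\eta)),$$
*where $B=1+\ln(1/\eta)$. Moreover $0\le Gr(t)-(2t-a)\le k$ always. Hence $P(k,t)-Gr(t)=\Theta_\eta(2^k\log k/k)$, uniformly in $a$. By contrast, if $r=0$ then $P(k,t)=Gr(t)$.*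

## The half-cube $\{x_1=1\}$ and the limit of counting with functionals

For $k=2$ we have $T=(1,1)$ and $Gr(T)=2$, and the identity matrix has length $2$. So the difference is $0$.

For $k=3$ we have $T=(2,2,2)$ and $Gr(T)=4$. Take as columns the half-cube $\{x_1=1\}=\{100,101,110,111\}$. For $e_2$ use the pairs $\{100,110\}$ and $\{101,111\}$; for $e_3$ use $\{100,101\}$ and $\{110,111\}$. For $e_1$ no pairs are available, but $\{100\}$ and $\{101,110,111\}$ are disjoint and each sums to $100$. So again the difference is $0$.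

The same candidate makes sense for all $k$: the half-cube $\{x_1=1\}$ has exactly $2^{k-1}=Gr(T)$ points, and for each $i\ge2$ it splits into exactly $2^{k-2}$ pairs $\{x,x+e_i\}$, which is perfect. For $e_1$, every recovery set has an odd number of elements, since all columns have first coordinate $1$. One recovery set can be $\{e_1\}$ and the others have size at least $3$, so there are at most $1+(2^{k-1}-1)/3$ disjoint ones. This is less than $2^{k-2}$ exactly when $2^{k-1}+2<3\cdot2^{k-2}$, that is, when $2<2^{k-2}$. So the candidate fails for every $k\ge4$.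

Now the lower bound. The natural first approach is to use linear functionals. Let $\ell$ be a nonzero linear functional and pick $j$ with $\ell(e_j)=1$. Each of the $t$ disjoint recovery sets of $e_j$ has columns whose $\ell$-values sum to $1$, so it contains a column with $\ell=1$. Hence
$$\#\{\text{columns } g \text{ with } \ell(g)=1\}\ \ge\ t\qquad\text{for every }\ell\ne0. \tag{2}$$
Averaging (2) over $\ell$ gives a lower bound for $N$. But for $t=2^{k-2}$ the inequalities (2) can never give more than $N\ge Gr(T)$, because the half-cube satisfies all of them: the functional $x_1$ takes the value $1$ on all $2^{k-1}$ columns, and every other nonzero functional takes it on exactly $2^{k-2}=t$ of them. Yet the half-cube is not a $t$-PIR code for $k\ge4$. What (2) forgets is the shape of the recovery sets: the half-cube fails because, in direction $1$, it has no pairs, which is to say that $V_1$ is large. So we bring in $V_i$.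

## Almost all recovery sets are pairs, so $V_i\le 7c+4$

For a $t$-PIR code of length $N$ put
$$c:=N-(2t-a).$$
For $t=2^{k-2}$ this is $N-Gr(T)$. From now on fix an optimal code, so $N=P(k,t)$. It has no zero column: if it had one, we could delete it, and delete its position from any recovery set that uses it, and get a shorter $t$-PIR code.

For $x\ne0$ let $F(x)$ be the number of columns equal to $x$, put $m_i=F(e_i)$, and set $F(0):=a$. The last value is bookkeeping only: there are no zero columns. The reason for it is the example of $a$ copies of all nonzero vectors, which should count as perfectly invariant; with $F(0)=a$ its $F$ is constant. The total mass is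
$$\sum_{x\in\mathbb F_2^k}F(x)=N+a=2t+c=a2^k+2r+c. \tag{3}$$
With this $F$, let $V_i$ be as in (1).

**Lemma 1.** *$c\ge0$, and $V_i\le7c+4$ for every $i$.*

The point is that the bound is in terms of $c$ alone: a short code has small variation in every direction.

**Step 1: $c\ge0$.** This is the average of (2). There are $2^k-1$ nonzero functionals $\ell$, and each nonzero column satisfies $\ell(g)=1$ for exactly $2^{k-1}$ of them. Summing (2) over all $\ell\neq0$ gives $N2^{k-1}\ge t(2^k-1)$, so
$$N\ \ge\ 2t-\frac t{2^{k-1}}=2t-a-\frac r{2^{k-1}}\ >\ 2t-a-1 .$$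
Thus $c>-1$, and $c$ is an integer.

**Step 2: the column $e_i$ is not used too often, $m_i\le a+c+1$.** We need this because recovery sets of size $1$ are cheaper than pairs, and there are at most $m_i$ of them. Sum (2) over the $2^{k-1}-1$ nonzero $\ell$ with $\ell(e_i)=0$. A column equal to $e_i$ has $\ell(g)=1$ for none of them. A column $g\notin\{0,e_i\}$ is linearly independent of $e_i$, so the two conditions $\ell(e_i)=0$, $\ell(g)=1$ hold for exactly $2^{k-2}$ functionals. Hence $(N-m_i)2^{k-2}\ge t(2^{k-1}-1)$, so
$$N-m_i\ \ge\ 2t-\frac{t}{2^{k-2}}=2t-2a-\frac{2r}{2^{k-1}}\ >\ 2t-2a-2 .$$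
With $N=2t-a+c$ this reads $m_i<a+c+2$, that is, $m_i\le a+c+1$.

**Step 3: there are many pairs.** Fix $i$ and fix $t$ disjoint recovery sets of $e_i$. Say that $\sigma$ of them have size $1$, $\tau$ have size $2$, and $\beta$ have size at least $3$. (None is empty, as $e_i\neq0$.) A recovery set of size $1$ is a position whose column is $e_i$, so $\sigma\le m_i$. Also
$$\sigma+\tau+\beta=t,\qquad \sigma+2\tau+3\beta\le N.$$
Subtract twice the equation from the inequality: $\beta-\sigma\le N-2t$. Therefore
$$0\le\beta\le N-2t+\sigma\le N-2t+m_i .$$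
This gives first a lower bound for $m_i$, namely $m_i\ge2t-N=a-c$, and second
$$\tau=t-\sigma-\beta\ \ge\ t-\sigma-(N-2t+\sigma)=3t-N-2\sigma\ \ge\ 3t-N-2m_i. \tag{4}$$

**Step 4: many pairs means small variation.** A recovery set of size $2$ consists of two positions with columns $x$ and $x+e_i$. Here $x\notin\{0,e_i\}$, since otherwise one of the two columns would be zero. So each pair lies over an edge of direction $i$ other than $\{0,e_i\}$. By disjointness at most $\min(F(x),F(x+e_i))$ of the pairs lie over a given edge. Write $\sum'$ for the sum over the edges $\{x,x+e_i\}$ of direction $i$ other than $\{0,e_i\}$. Then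
$$\tau\le\textstyle\sum'\min\bigl(F(x),F(x+e_i)\bigr).$$
The edges in $\sum'$ carry total mass $N-m_i$, since only the $m_i$ columns equal to $e_i$ are left out. The excluded edge contributes $|F(e_i)-F(0)|=|m_i-a|$ to $V_i$. Using $|u-v|=u+v-2\min(u,v)$ on the others and then (4),
$$V_i-|m_i-a|=N-m_i-2\textstyle\sum'\min\bigl(F(x),F(x+e_i)\bigr)\le N-m_i-2\tau\le 3(N-2t+m_i)=3(c+m_i-a).$$

**Step 5: put in the range of $m_i$.** Let $d=m_i-a$. Steps 2 and 3 give $-c\le d\le c+1$. The function $3d+|d|$ is increasing in $d$, and $c+1\ge 0$, so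
$$V_i\le3c+3d+|d|\le3c+3(c+1)+(c+1)=7c+4. \qquad\square$$

The bound can be attained: for $k=3$, $t=2$ the half-cube code has $c=0$, and $V_1=4=7\cdot0+4$.

## Level sets, influences and variance

Lemma 1 says that $F$ is nearly invariant in all directions. To apply isoperimetry we cut the integer-valued $F$ into sets.

**Definition (influence).** For $A\subseteq\mathbb F_2^k$ and $x$ uniform in $\mathbb F_2^k$, put
$$\mathrm{Inf}_i(A)=\Pr_x\bigl[1_A(x)\ne1_A(x+e_i)\bigr],\qquad I(A)=\sum_{i=1}^k\mathrm{Inf}_i(A).$$

For the half-cube $A=\{x_1=1\}$ we have $\mathrm{Inf}_1(A)=1$ and $\mathrm{Inf}_i(A)=0$ for $i\ge2$, so $I(A)=1$. For the subcube $\{x_1=\dots=x_j=1\}$ the influence of each of the first $j$ directions is $2^{1-j}$, because flipping $x_1$ changes membership exactly when $x_2=\dots=x_j=1$.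

For $s\ge1$ let $A_s=\{x:F(x)\ge s\}$ and $u_s=|A_s|/2^k$. Only finitely many $A_s$ are nonempty, and the sums over $s$ below are finite. Put
$$p:=\frac{2r+c}{2^k}\ \ge 0 .$$

**Lemma 2.** *$\sum_s\mathrm{Inf}_i(A_s)=V_i/2^{k-1}$ for every $i$. If $p\le1$, then $\sum_su_s(1-u_s)\ge p(1-p)$.*

The first part translates variation into influences. The second says that the level sets cannot all be trivial: since the mass $\sum_s u_s=a+p$ is not near an integer when $p$ is not near $0$ or $1$, some variance must appear.

**Step 1: variation is the sum of the influences of level sets.** An edge of direction $i$ with exactly one end in $A$ accounts for two values of $x$ in the definition of $\mathrm{Inf}_i(A)$, so the number of such edges is $2^{k}\,\mathrm{Inf}_i(A)/2=2^{k-1}\mathrm{Inf}_i(A)$. For any $x,y$, the number $|F(x)-F(y)|$ counts the levels $s$ for which exactly one of $F(x),F(y)$ is at least $s$, that is,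
$$|F(x)-F(y)|=\sum_s|1_{A_s}(x)-1_{A_s}(y)| .$$
Summing over the edges of direction $i$ gives $V_i=2^{k-1}\sum_s\mathrm{Inf}_i(A_s)$.

**Step 2: the variance is forced by the mass.** Since $F(x)=\sum_s1_{A_s}(x)$, equation (3) gives $\sum_su_s=a+p$. For real $y$ let $\varphi(y)=\{y\}(1-\{y\})$, where $\{y\}$ is the fractional part. This function has period $1$, satisfies $\varphi(-y)=\varphi(y)$, and equals $y(1-y)$ on the whole closed interval $[0,1]$. We claim that
$$\varphi(y+z)\le\varphi(y)+\varphi(z)\qquad\text{for all real }y,z.$$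
By periodicity we may take $y,z\in[0,1)$. If $y+z\le1$, then $\varphi(y+z)=(y+z)(1-y-z)=y(1-y)+z(1-z)-2yz$, which is at most $\varphi(y)+\varphi(z)$. If $y+z>1$, replace $y,z$ by $1-y,1-z\in(0,1]$, whose sum is less than $1$. This changes none of $\varphi(y)$, $\varphi(z)$, $\varphi(y+z)$, by symmetry and periodicity, and the computation just made applies. The claim follows, and by induction it holds for any finite number of summands. As all $u_s\in[0,1]$ and $p\in[0,1]$,
$$\sum_su_s(1-u_s)=\sum_s\varphi(u_s)\ \ge\ \varphi\Bigl(\sum_su_s\Bigr)=\varphi(a+p)=p(1-p).\qquad\square$$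

**Fourier facts.** For $S\subseteq\{1,\dots,k\}$ let $\chi_S(x)=(-1)^{\sum_{j\in S}x_j}$. The $\chi_S$ are orthonormal for the inner product $E[fg]$ ($x$ uniform), every $g:\mathbb F_2^k\to\mathbb R$ is uniquely $g=\sum_S\hat g(S)\chi_S$, and Parseval's identity is $E[g^2]=\sum_S\hat g(S)^2$. Since $\hat g(\emptyset)=E[g]$, we get $\mathrm{Var}(g)=\sum_{S\ne\emptyset}\hat g(S)^2$. For $g=1_A$ with $u=|A|/2^k$, the variance is $u-u^2=u(1-u)$.

Now let $g=1_A$ and put $D_ig(x)=\frac12\bigl(g(x)-g(x+e_i)\bigr)$. Because $\chi_S(x+e_i)$ is $-\chi_S(x)$ if $i\in S$ and $\chi_S(x)$ otherwise, $D_ig=\sum_{S\ni i}\hat g(S)\chi_S$. Moreover $|D_ig|$ is $\frac12$ where membership in $A$ changes and $0$ elsewhere. So Parseval gives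
$$\sum_{S\ni i}\hat g(S)^2=E|D_ig|^2=\tfrac14\mathrm{Inf}_i(A).$$
Summing over $i$, each $S$ is counted $|S|$ times:
$$\sum_S|S|\,\hat g(S)^2=\tfrac14I(A),\qquad\text{hence}\qquad \mathrm{Var}(g)=\sum_{S\ne\emptyset}\hat g(S)^2\le\tfrac14I(A). \tag{5}$$
The last inequality is the Poincaré inequality on the cube. It is an equality for the half-cube: $I(A)=1$ and $u(1-u)=\frac14$.

## Poincaré forces an excess of order at least $2^k/k$

We now prove Theorem 1. Let $N=P(k,t)$ and $c=N-(2t-a)$ as above; the claim is $c\ge\frac{\mu}{7k}-\frac47$.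

**Step 1: we may assume $c\le\mu$.** If $c>\mu$, then $c\ge\mu/(7k)$ and we are done. So let $c\le\mu$.

**Step 2: then $p$ is away from $0$ and $1$.** We have
$$2^kp=2r+c\ge r\ge\mu,\qquad 2^k(1-p)=2(2^{k-1}-r)-c\ge2\mu-\mu=\mu .$$
In particular $0\le p\le1$, so Lemma 2 applies. The two numbers add up to $2^k$, so the larger is at least $2^{k-1}$ and the smaller at least $\mu$. Hence
$$2^{k+1}p(1-p)=\frac{2}{2^k}\cdot2^kp\cdot2^k(1-p)\ \ge\ \frac2{2^k}\cdot\mu\cdot2^{k-1}=\mu .$$

**Step 3: sum over all directions.** By Lemma 1, Lemma 2, the Poincaré inequality (5) for every level set, and Lemma 2 again,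
$$k(7c+4)\ \ge\ \sum_{i=1}^kV_i=2^{k-1}\sum_sI(A_s)\ \ge\ 2^{k-1}\sum_s4u_s(1-u_s)\ \ge\ 2^{k+1}p(1-p)\ \ge\ \mu .$$
Solving for $c$ gives $c\ge\frac\mu{7k}-\frac47$.

**Step 4: the vector $T$.** For $t=2^{k-2}$ we have $a=0$, $\mu=r=2^{k-2}$ and $2t-a=Gr(T)$, so $P(k,T)-Gr(T)\ge\frac{2^{k-2}}{7k}-\frac47=\frac{2^k}{28k}-\frac47\to\infty$. $\blacksquare$

This settles Conjecture 6.9 affirmatively. The bound on $P(k,T)-Gr(T)$ becomes positive at $k=7$, where it is $\frac{128}{196}-\frac47>0$; since the difference is an integer, $P(7,T)\ge Gr(T)+1$.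

## When all influences are small

Where does this argument lose? In Step 3 we used only the *sum* of the $V_i$, while Lemma 1 bounds each one. The Poincaré inequality is tight for the half-cube, but there the whole total influence sits in one direction: $V_1=2^{k-1}$. A set which is about half of the cube and has small influence in *every* direction must have larger total influence. The next lemma makes this quantitative; it is an inequality of KKL/Talagrand type.

The tool is the Bonami–Beckner inequality (Bonami 1970; Beckner 1975). For $0\le\rho\le1$ and $h:\mathbb F_2^k\to\mathbb R$ let $T_\rho h=\sum_S\rho^{|S|}\hat h(S)\chi_S$, and let $\|h\|_b=(E|h|^b)^{1/b}$. Then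
$$\|T_\rho h\|_2\le\|h\|_{1+\rho^2}. \tag{6}$$
For instance, with $k=1$ and $h=\alpha+\beta\chi_{\{1\}}$ we get $T_\rho h=\alpha+\rho\beta\chi_{\{1\}}$; the operator shrinks the part of higher degree. To see why (6) helps, let $h$ take values in $\{0,\pm\frac12\}$ and be nonzero with probability $\delta$. Then $\|h\|_2^2=\frac14\delta$, but $\|h\|_{4/3}^2=\bigl(\delta\cdot2^{-4/3}\bigr)^{3/2}=\frac14\delta^{3/2}$. So for small $\delta$, damping by $\rho^2=\frac13$ makes most of the squared norm disappear. The Fourier mass of a function with small support must lie on sets $S$ that are not small, and on such sets the inequality $1\le|S|$ used for Poincaré is wasteful.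

**Lemma 3.** *If $\mathrm{Inf}_i(A)\le D<1$ for all $i$, where $D>0$, then $I(A)\ge\frac12\log_3(1/D)\,\mathrm{Var}(1_A)$.*

**Step 1: low-degree mass is small.** Let $g=1_A$. Apply (6) with $\rho^2=\frac13$ to $h=D_ig$, which takes values in $\{0,\pm\frac12\}$ and is nonzero with probability $\mathrm{Inf}_i(A)$. By Parseval the left side squared is $\sum_{S\ni i}3^{-|S|}\hat g(S)^2$, so the computation above gives
$$\sum_{S\ni i}3^{-|S|}\hat g(S)^2\le\bigl(E|D_ig|^{4/3}\bigr)^{3/2}=\tfrac14\mathrm{Inf}_i(A)^{3/2}\le\tfrac14\sqrt D\,\mathrm{Inf}_i(A).$$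
Summing over $i$,
$$\sum_S|S|3^{-|S|}\hat g(S)^2\le\tfrac14\sqrt D\,I(A). \tag{7}$$

**Step 2: split the variance at a degree $m$.** Let $y=\log_3(1/D)>0$ and $m=\lfloor y/4\rfloor$. Then $3^m\le3^{y/4}=D^{-1/4}$ and $m+1>y/4$. For $1\le|S|\le m$ we have $|S|3^{-|S|}\ge3^{-m}$, so (7) gives
$$\sum_{1\le|S|\le m}\hat g(S)^2\le3^m\cdot\tfrac14\sqrt D\,I(A)\le\tfrac14D^{1/4}I(A)=\tfrac14\,3^{-y/4}I(A).$$
For $|S|\ge m+1$ we use (5):
$$\sum_{|S|\ge m+1}\hat g(S)^2\le\frac1{m+1}\sum_S|S|\hat g(S)^2=\frac1{m+1}\cdot\tfrac14I(A)\le\tfrac14I(A)\cdot\frac4y .$$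

**Step 3: add.** The maximum of $z3^{-z}$ over $z>0$ is attained at $z=1/\ln3$ and equals $\frac1{e\ln3}<1$. With $z=y/4$ this gives $3^{-y/4}\le\frac4y$. Hence
$$\mathrm{Var}(g)\le\tfrac14I(A)\Bigl(3^{-y/4}+\frac4y\Bigr)\le\tfrac14I(A)\cdot\frac8y=\frac{2}{y}I(A),$$
which is $I(A)\ge\frac y2\mathrm{Var}(g)$. $\square$

## The lower bounds with the factor $\log k$

We prove the lower bounds in Theorems 2 and 3 together. Let $\eta\le\theta=r/2^{k-1}\le1-\eta$ with $0<\eta\le\frac12$, and let $c=P(k,t)-(2t-a)$. It suffices to show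
$$7c+4\ \ge\ \frac{3\eta}{64}\,2^k\,\frac{\log_3k}k. \tag{8}$$
Indeed (8) gives $c\ge\frac{3\eta}{448}2^k\frac{\log_3k}k-\frac47$, and $\frac47<1$. For Theorem 2 we have $\theta=\frac12$, and we take $\eta=\frac12$: then $\frac{3\eta}{448}=\frac3{896}$, and $2t-a=Gr(T)$.

**Step 1: we may assume $c\le\eta2^{k-1}$.** If $c>\eta2^{k-1}$, then $7c>\frac72\eta2^k$, and (8) holds because $\log_3k\le k$.

**Step 2: then $p(1-p)\ge\frac{3\eta}8$.** We have $p=\theta+c/2^k$ and $0\le c/2^k\le\eta/2$, so $\eta\le p\le1-\frac\eta2$. In particular $p\le1$. The function $p(1-p)$ is concave, so on this interval it is at least the smaller of its end values. These are $\eta(1-\eta)\ge\frac\eta2$ and $\frac\eta2\bigl(1-\frac\eta2\bigr)\ge\frac\eta2\cdot\frac34$, since $\eta\le\frac12$. Both are at least $\frac{3\eta}8$.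

**Step 3: every level set has small influences.** Put $D=(7c+4)/2^{k-1}>0$. By Lemmas 1 and 2, for all $i$ and $s$,
$$\mathrm{Inf}_i(A_s)\le\sum_{s'}\mathrm{Inf}_i(A_{s'})=\frac{V_i}{2^{k-1}}\le D. \tag{9}$$
The goal (8) is the same as $D\ge\frac{3\eta}{32}\frac{\log_3k}k$. We distinguish two cases.

**Step 4: the case $D\ge k^{-1/2}$.** Here we only need $\log_3k\le\sqrt k$. The function $(\ln x)/\sqrt x$ has its maximum $2/e$ at $x=e^2$, so $\log_3k\le\frac{2}{e\ln3}\sqrt k\le\sqrt k$. Therefore $D\ge k^{-1/2}\ge\frac{\log_3k}k\ge\frac{3\eta}{32}\frac{\log_3k}k$.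

**Step 5: the case $D<k^{-1/2}$.** Then $D<1$ and $\log_3(1/D)\ge\frac12\log_3k$. By (9), Lemma 3 applies to every $A_s$ with this same $D$. Summing (9) over $i$, then using Lemma 3, Lemma 2 and Step 2,
$$kD\ \ge\ \sum_sI(A_s)\ \ge\ \tfrac12\log_3(1/D)\sum_su_s(1-u_s)\ \ge\ \tfrac12\cdot\tfrac12\log_3k\cdot\frac{3\eta}8=\frac{3\eta}{32}\log_3k .$$
Dividing by $k$ gives $D\ge\frac{3\eta}{32}\frac{\log_3k}k$. In both cases (8) holds. $\blacksquare$

## Comparing $2t-a$ with $Gr(t)$, and the case $r=0$

Theorem 3 speaks of $2t-a$, which is easier to handle than $Gr(t)$. We check that the two differ by at most $k$.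

For $0\le i\le k-1$ the number $a2^{k-1-i}$ is an integer, so $\lceil t/2^i\rceil=a2^{k-1-i}+\lceil r/2^i\rceil$. Summing, $Gr(t)=a(2^k-1)+Gr(r)$ with $Gr(r):=\sum_{i=0}^{k-1}\lceil r/2^i\rceil$. Without the ceilings the sum is
$$\sum_{i=0}^{k-1}\frac r{2^i}=2r-\frac r{2^{k-1}},$$
which is greater than $2r-1$ because $r<2^{k-1}$, and at most $2r$. The integer $Gr(r)$ is at least this sum, hence at least $2r$. Each ceiling adds less than $1$, hence $Gr(r)\le2r+k$. Since $2t-a=a2^k+2r-a=a(2^k-1)+2r$, we get
$$0\le Gr(t)-(2t-a)\le k. \tag{10}$$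

If $r=0$, then $a\ge1$ and $Gr(t)=a(2^k-1)=2t-a$. The code consisting of $a$ copies of all nonzero vectors has this length. By the example above each copy contributes $2^{k-1}$ disjoint recovery sets for every $e_i$, so it is a $t$-PIR code with $t=a2^{k-1}$. Lemma 1 ($c\ge0$) shows that no shorter one exists. So $P(k,t)=Gr(t)$ when $r=0$.

## A short code from blocks: the tribes set

For the upper bounds we need a set $A$ of slightly more than $2r$ points which, in every direction $i$, still contains $r$ full edges. The half-cube is perfect in all directions but one; we have to spread its defect over all directions. The "tribes" set does so: split coordinates into blocks, and ask that every block be nonzero.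

To see what to expect, take $n$ blocks of width $w$ and put $q=2^{-w}$. The set has density $(1-q)^n$. Flipping a coordinate leads out of $A$ only if all other coordinates of its block vanish, so about $q2^k$ points are unpaired in a given direction. We want $q$ small. For density about $\frac12$ we need $n\approx2^w\ln2$ blocks, and they must fit: $nw\le k$. This allows $w2^w$ to be of order $k$, which makes $q$ of order $\frac{\log k}k$.

**Lemma 4.** *Let $w\ge2$, $q=2^{-w}$ and $0<\theta=r/2^{k-1}\le1-2q$. Let $n\ge1$ be maximal with $(1-q)^{n-1}(1-2q)\ge\theta$. If $nw\le k$, then $P(k,t)-(2t-a)<2^{k+1}q$. Moreover $n\le1+2^w\ln(1/\theta)$.*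

The integer $n$ exists, since $n=1$ is admissible by assumption and $(1-q)^{n-1}\to0$ as $n\to\infty$.

**Step 1: the set.** As $nw\le k$, we can choose $n$ disjoint blocks of $w$ coordinates each. Let
$$A=\{x\in\mathbb F_2^k:\ \text{the restriction of }x\text{ to each of the }n\text{ blocks is nonzero}\}.$$
Then $0\notin A$, and $|A|=2^k(1-q)^n$, since a block is zero for a fraction $2^{-w}=q$ of its values, independently of the others.

**Step 2: count the pairs $\{x,x+e_i\}\subseteq A$.** Suppose first that $i$ lies in a block. If the other $w-1$ coordinates of this block all vanish, then one of $x$, $x+e_i$ has a zero block. If they do not all vanish, this block is nonzero for both. So both points lie in $A$ exactly when these $w-1$ coordinates are not all zero, which has probability $1-2^{-(w-1)}=1-2q$, and the other $n-1$ blocks are nonzero. The number of pairs is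
$$\tfrac12\cdot2^k(1-2q)(1-q)^{n-1}\ \ge\ 2^{k-1}\theta=r .$$
If $i$ lies in no block, $A$ is invariant under $e_i$ and the number of pairs is
$$\tfrac12|A|=2^{k-1}(1-q)^n\ \ge\ 2^{k-1}(1-q)^{n-1}(1-2q)\ \ge\ r .$$

**Step 3: the code.** Take as columns the elements of $A$, once each, together with $a$ copies of all nonzero vectors. For every $i$, the part $A$ contributes at least $r$ disjoint recovery sets, since distinct edges of direction $i$ are disjoint. Each copy of the nonzero vectors contributes $2^{k-1}$ more. So we have $a2^{k-1}+r=t$ disjoint recovery sets for each $e_i$. The rank is $k$, as all $e_i$ are in the column span. The result is a $t$-PIR code of length $N=a(2^k-1)+|A|$. Since $2t-a=a(2^k-1)+2r$ and $2r=2^k\theta$,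
$$P(k,t)-(2t-a)\ \le\ N-(2t-a)=|A|-2r=2^k\bigl((1-q)^n-\theta\bigr).$$

**Step 4: the excess.** By maximality of $n$, $(1-q)^n(1-2q)<\theta$. Note that $1-2q\ge\frac12>0$. So
$$(1-q)^n-\theta<\frac\theta{1-2q}-\theta=\frac{2q\theta}{1-2q}\le2q ,$$
where the last step is the assumption $\theta\le1-2q$. This gives $P(k,t)-(2t-a)<2^{k+1}q$.

**Step 5: the number of blocks.** From $(1-q)^{n-1}\ge(1-q)^{n-1}(1-2q)\ge\theta$ and $1-q\le e^{-q}$ we get $e^{-q(n-1)}\ge\theta$, that is, $n-1\le2^w\ln(1/\theta)$. $\square$

**Example ($k=12$, $T=(1024,\dots,1024)$).** Here $\theta=\frac12$ and $Gr(T)=2048$. Take $w=3$, $q=\frac18$. We have $(\frac78)^3\cdot\frac34=\frac{1029}{2048}\ge\frac12$, while $(\frac78)^4\cdot\frac34=\frac{7203}{16384}<\frac12$, so $n=4$, and four blocks of width $3$ use exactly the $12$ coordinates. The set $A$ has $7^4=2401$ points and contains $2^{11}\cdot\frac{1029}{2048}=1029\ge1024$ edges in each direction. So $P(12,T)\le2401$.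

## The upper bounds in Theorems 2 and 3

It remains to choose $w$.

**Theorem 2, upper bound.** Let $k\ge8$, $a=0$, $\theta=\frac12$, and let $w$ be the largest integer with $w2^w\le k$. Since $2\cdot2^2=8\le k$, we have $w\ge2$, and so $1-2q\ge\frac12=\theta$. We check that the blocks fit. By Lemma 4, $n\le1+2^w\ln2$. Since $(1-\ln2)2^w\ge4(1-\ln2)>1$, this is less than $2^w$. Hence $nw\le w2^w\le k$, and Lemma 4 applies in full.

To bound $q$, use the maximality of $w$: $(w+1)2^{w+1}>k$, so $q=2\cdot2^{-(w+1)}<\frac{2(w+1)}k$. Also $2^{w+1}\le w2^w\le k$ because $w\ge2$, so $w+1\le\log_2k$. Together,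
$$P(k,T)-Gr(T)<2^{k+1}q<2^{k+1}\cdot\frac{2\log_2k}k=4\cdot2^k\frac{\log_2k}k .$$
With the lower bound already proved, this completes the proof of Theorem 2. $\blacksquare$

**Theorem 3, upper bound.** Let $B=1+\ln(1/\eta)\ge1$. Since $\frac{\log_2k}k\to0$, there is $k_0(\eta)$ such that $k\ge8B$ and $\frac{2B\log_2k}k\le\frac\eta2$ for all $k\ge k_0(\eta)$. For such $k$ let $w$ be the largest integer with $Bw2^w\le k$; then $w\ge2$, as $k\ge8B$.

First we bound $q$, this time before anything else, because the hypothesis $\theta\le1-2q$ depends on it. By maximality $B(w+1)2^{w+1}>k$, and $2^{w+1}\le w2^w\le k$, so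
$$q=2\cdot2^{-(w+1)}<\frac{2B(w+1)}k\le\frac{2B\log_2k}k\le\frac\eta2 .$$
Hence $1-2q\ge1-\eta\ge\theta$. Next, the blocks fit: since $\theta\ge\eta$, Lemma 4 gives $n\le1+2^w\ln(1/\eta)\le2^w\bigl(1+\ln(1/\eta)\bigr)=B2^w$, so $nw\le Bw2^w\le k$. Lemma 4 now yields
$$P(k,t)-(2t-a)<2^{k+1}q\le4B\,2^k\,\frac{\log_2k}k .$$

**Theorem 3, order of growth.** By (10), $P(k,t)-Gr(t)$ is at most $P(k,t)-(2t-a)$ and at least $P(k,t)-(2t-a)-k$. So it lies between $\frac{3\eta}{448}2^k\frac{\log_3k}k-1-k$ and, for $k\ge k_0(\eta)$, $4B\,2^k\frac{\log_2k}k$. The term $1+k$ is negligible against $2^k\frac{\log k}k$, and neither bound depends on $a$. Hence $P(k,t)-Gr(t)=\Theta_\eta(2^k\log k/k)$, uniformly in $a$. $\blacksquare$
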